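\title{Simple $d$-polytopes with $2d$ facets and more inner diagonals than the cube}

\begin{abstract}
An inner diagonal of a convex polytope is a segment joining two vertices that
lies, except for its endpoints, in the relative interior. A conjecture of von
Stengel asserts that a simple $d$-polytope with $2d$ facets has at most
$2^{d-1}$ inner diagonals, the number attained by the $d$-cube. We disprove
this for every $d\ge 16$. We construct a simple $16$-polytope with $32$ facets
and at least $32834>2^{15}$ inner diagonals, and we show that the maximum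
number grows exponentially with a base between $22^{1/4}=2.165\ldots$ and
$3\sqrt3/2=2.598\ldots$. The polytopes are cut out of a space of real
polynomials by linear functionals that combine Taylor coefficients at finitely
many points.
\end{abstract}

\section{Introduction}

Let $P$ be a convex polytope of dimension $d$, a \emph{$d$-polytope}. An
\emph{inner diagonal} of $P$ is a segment joining two vertices of $P$ that
lies, except for its endpoints, in the relative interior of $P$; we write
$\operatorname{diag}(P)$ for the number of inner diagonals. The polytope $P$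
is \emph{simple} if each vertex lies in exactly $d$ facets.

Two vertices span an inner diagonal exactly when no facet contains both
(Lemma~\ref{lem:basic}). In a simple $d$-polytope the two endpoints therefore
lie in disjoint sets of $d$ facets, and $2d$ is the smallest number of facets
for which an inner diagonal can exist. With exactly $2d$ facets the two sets
are complementary, so each vertex lies on at most one inner diagonal. The
$d$-cube is simple, has $2d$ facets, and each of its $2^d$ vertices is joined
to its antipode, which gives $2^{d-1}$ inner diagonals. The following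
conjecture is stated in \cite{cccg}.

\medskip
\noindent\textbf{Conjecture} (von Stengel). \emph{Within the class of all
simple $d$-polytopes having $2d$ facets, the maximum number of inner diagonals
is the $2^{d-1}$ attained by a $d$-cube.}
\medskip

It is convenient to count endpoints. Let
\[
  \mu_d=2\max\operatorname{diag}(P),
\]
the maximum taken over all simple $d$-polytopes $P$ with exactly $2d$ facets.
The cube gives $\mu_d\ge 2^d$, and the conjecture says $\mu_d\le 2^d$. In low
dimension this follows from counting vertices. A segment has $2$ vertices and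
a quadrilateral has $4$. A simple $3$-polytope with $v$ vertices, $e$ edges
and $6$ facets satisfies $3v=2e$ and $v-e+6=2$, so $v=8$. For $d=4$ the Upper
Bound Theorem, recalled as \eqref{eq:ubt} below, only bounds the number of
vertices by $\binom64+\binom54=20$, but the conjecture is known to hold for
$d\le4$ \cite{cccg}. The number of endpoints of inner diagonals is
multiplicative under products (Lemma~\ref{lem:product}), so no product of
polytopes of our class of dimension at most $4$ beats the cube. All this
suggests that extra vertices cannot be arranged in complementary pairs. They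
can. Put
\[
  p(y)=1+3y+14y^2+3y^3+y^4,\qquad N_m=[y^{2m}]\,p(y)^m,
\]
where $[y^k]q$ is the coefficient of $y^k$ in the polynomial $q$.

\begin{theorem}\label{thm:main}
For every $m\ge1$ there is a simple $4m$-polytope with exactly $8m$ facets and
at least $N_m/2$ inner diagonals. In particular, since $N_4=65668$, there is a
simple $16$-polytope with $32$ facets and at least $32834>32768=2^{15}$ inner
diagonals.
\end{theorem}

\begin{theorem}\label{thm:growth}
\begin{itemize}
\item[(a)] $\mu_d\ge 65668\cdot 2^{d-16}>2^d$ for every $d\ge16$.
\item[(b)] The limit $\lim_{d\to\infty}\mu_d^{1/d}$ exists, and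
\[
  2.165\ldots=22^{1/4}\ \le\ \lim_{d\to\infty}\mu_d^{1/d}\ \le\
  \frac{3\sqrt3}{2}=2.598\ldots
\]
\end{itemize}
\end{theorem}

Thus the conjecture fails for every $d\ge16$, and by (b) the true maximum
exceeds $2^{d-1}$ by a factor of at least $(22^{1/4}/2)^{d(1-o(1))}$, where
$22^{1/4}/2\approx1.083$. The cases $5\le d\le15$ and the exact value of the
limit in (b) are not determined by our argument.

The construction resembles a product of $m$ factors, with one freedom that a
product lacks. The $8m$ facets are divided into $m$ blocks of eight. In a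
product of $4$-polytopes every vertex lies in exactly four facets of each
block. In our polytopes a vertex may lie in $0,2,4,6$ or $8$ facets of a
block, in $1,3,14,3,1$ admissible ways, as long as the total is $4m$. A block
offers only $14$ choices of the middle size, against $16$ for the $4$-cube,
but $22$ choices in all, and for $m=4$ the gain outweighs the loss.
Section~\ref{sec:facets} reduces the problem to linear algebra,
Section~\ref{sec:gluing} glues blocks together by means of polynomials,
Section~\ref{sec:block} builds the block, and Section~\ref{sec:count} counts.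

\section{Inner diagonals and complementary sets of facets}\label{sec:facets}

We use the following standard facts about a $d$-polytope $P$, $d\ge1$.
\begin{itemize}
\item[(P1)] If an affine function $\varphi$ is nonnegative on $P$, then
$P\cap\{\varphi=0\}$ is a face, and every facet arises in this way.
Intersections of faces are faces, and every nonempty face has a vertex.
\item[(P2)] The relative boundary of $P$ is the union of the facets. Every
vertex lies in at least $d$ facets and is the intersection of the facets that
contain it.
\item[(P3)] If $P$ is given in its affine hull by finitely many affine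
inequalities $\varphi_\ell\ge0$, then every facet is $P\cap\{\varphi_\ell=0\}$
for some $\ell$.
\item[(P4)] The nonempty faces of a product $P\times Q$ are the products of a
nonempty face of $P$ (possibly $P$) and a nonempty face of $Q$ (possibly $Q$).
\end{itemize}

\begin{lemma}\label{lem:basic}
Two distinct vertices of a $d$-polytope $P$ span an inner diagonal if and only
if no facet contains both. If $P$ is simple with $2d$ facets, then
$2\operatorname{diag}(P)$ is at most the number of vertices of $P$.
\end{lemma}

\begin{proof}
Let $F=P\cap\{\varphi=0\}$ be a facet, with $\varphi\ge0$ on $P$, and let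
$x=(1-\theta)v+\theta v'$ with $0<\theta<1$. Since
$\varphi(x)=(1-\theta)\varphi(v)+\theta\varphi(v')$, we have $x\in F$ if and
only if $v,v'\in F$. The first statement follows from (P2). If $P$ is simple
with $2d$ facets and $[v,v']$ is an inner diagonal, the $d$ facets through
$v'$ are the $d$ facets that miss $v$, and by (P2) they determine $v'$. So
each vertex lies on at most one inner diagonal.
\end{proof}

Call an ordered pair of vertices \emph{opposite} if no facet contains both.
Opposite vertices are distinct, because every vertex lies in a facet, so $P$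
has $2\operatorname{diag}(P)$ opposite pairs.

\begin{lemma}\label{lem:product}
Let $P$ and $Q$ be simple polytopes of dimensions $d$ and $e$ with $2d$ and
$2e$ facets. Then $P\times Q$ is a simple $(d+e)$-polytope with $2(d+e)$
facets, and
$2\operatorname{diag}(P\times Q)=2\operatorname{diag}(P)\cdot
2\operatorname{diag}(Q)$. Consequently $\mu_{d+e}\ge\mu_d\,\mu_e$.
\end{lemma}

\begin{proof}
By (P4) the vertices of $P\times Q$ are the pairs $(v,u)$ of vertices, and its
facets are the sets $F\times Q$ and $P\times G$ with $F$ a facet of $P$ and
$G$ a facet of $Q$. So there are $2d+2e$ facets, and $(v,u)$ lies in $d+e$ of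
them. The vertices $(v,u)$ and $(v',u')$ share no facet if and only if $v,v'$
share no facet $F$ and $u,u'$ share no facet $G$.
\end{proof}

We shall describe polytopes as slices of cones. Let $V$ be a real vector space
of dimension $d+1$, let $\Lambda$ be a set of $2d$ \emph{labels}, and let
$\varphi_\ell\in V^*$ for $\ell\in\Lambda$. For $w\subseteq\Lambda$ write
$\bar w=\Lambda\setminus w$. A $d$-element set $w\subseteq\Lambda$ is
\emph{realized} by $(\varphi_\ell)$ if the functionals $\varphi_\ell$,
$\ell\in w$, are linearly independent and there is $f_w\in V$ with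
\[
  \varphi_\ell(f_w)=0\ \text{ for }\ell\in w,\qquad
  \varphi_\ell(f_w)>0\ \text{ for }\ell\in\bar w .
\]
For example, on $V=\{(y,\sigma):y\in\mathbb R^d,\ \sigma\in\mathbb R\}$ take
the functionals $y_i$, labeled $i$, and $\sigma-y_i$, labeled $i'$. Every
\emph{transversal}, that is, every set containing exactly one of $i,i'$ for
each $i$, is realized by a point $(z,1)$ with $z\in\{0,1\}^d$: this is the cone
over the cube.

The next lemma lets us ignore everything about the cone except the realized
sets that we care about. The cone may have degenerate rays elsewhere; a small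
perturbation removes them and does not disturb the finitely many realized
sets.

\begin{lemma}\label{lem:realize}
Let $\mathcal W$ be a nonempty family of $d$-element subsets of $\Lambda$ that
is closed under complement, and suppose that every member of $\mathcal W$ is
realized by $(\varphi_\ell)$. Then there is a simple $d$-polytope with exactly
$2d$ facets and at least $|\mathcal W|/2$ inner diagonals.
\end{lemma}

\begin{proof}
\emph{Perturbation.} Fix a basis of $V^*$, so that $d+1$ functionals have a
determinant. For $w=\{\ell_1,\dots,\ell_d\}$ let $g_w\in V$ be the vector with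
$\xi(g_w)=\det(\xi,\varphi_{\ell_1},\dots,\varphi_{\ell_d})$ for all
$\xi\in V^*$. It is nonzero if and only if
$\varphi_{\ell_1},\dots,\varphi_{\ell_d}$ are independent, and then it spans
their common kernel, which is a line. Hence $w$ is realized if and only if the
$d$ determinants $\varphi_\ell(g_w)$, $\ell\in\bar w$, are all positive or all
negative. This is an open condition on the tuple $(\varphi_\ell)$. On the
other hand, the product of the determinants of all $(d+1)$-element subfamilies
is a nonzero polynomial in the coordinates of the tuple, so it is nonzero on a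
dense set. After a small perturbation we may therefore assume, in addition to
the hypotheses, that \emph{any $d+1$ of the functionals are independent}.

\emph{The polytope.} Put $\psi=\sum_\ell\varphi_\ell$ and
\[
  P=\{f\in V:\ \psi(f)=1,\ \varphi_\ell(f)\ge0\text{ for all }\ell\},\qquad
  F_\ell=P\cap\{\varphi_\ell=0\}.
\]
As $2d\ge d+1$, the $\varphi_\ell$ span $V^*$, so
$f\mapsto(\varphi_\ell(f))_\ell$ is an injective linear map
$V\to\mathbb R^\Lambda$. It sends $P$ into the standard simplex, so $P$ is
bounded, hence a polytope. Fix $w_0\in\mathcal W$. All $\varphi_\ell$ are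
positive at $f_{w_0}+f_{\bar w_0}$; after scaling, this is a point of the
hyperplane $\{\psi=1\}$ at which all inequalities are strict. So $\dim P=d$.

\emph{Simplicity.} Let $v$ be a vertex and call $\ell$ \emph{active} at $v$ if
$\varphi_\ell(v)=0$. At most $d$ labels are active, since $d+1$ functionals
form a basis of $V^*$ and $v\ne0$. By (P2) at least $d$ facets contain $v$, and
by (P3) each is $F_\ell$ for an active $\ell$, different facets requiring
different labels. Hence exactly $d$ labels are active at $v$, and the sets
$F_\ell$ for these labels are $d$ distinct facets and are all the facets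
through $v$. In particular $P$ is simple.

\emph{Facets.} For $w\in\mathcal W$ put $v_w=f_w/\psi(f_w)\in P$. The face
$\bigcap_{\ell\in w}F_\ell$ lies in the line $\mathbb Rf_w$ and in
$\{\psi=1\}$, so it is the single point $v_w$. Thus $v_w$ is a vertex, and its
set of active labels is $w$. Every label is active at $v_{w_0}$ or at
$v_{\bar w_0}$, so every $F_\ell$ is a facet. If $F_\ell=F_{\ell'}$ with
$\ell\ne\ell'$, then both labels are active at any vertex of this facet,
contradicting the distinctness just proved. So $P$ has exactly $2d$ facets.

\emph{Diagonals.} The vertices $v_w$, $w\in\mathcal W$, are distinct because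
their active sets are, and $v_w,v_{\bar w}$ share no facet. By
Lemma~\ref{lem:basic} each of the $|\mathcal W|/2$ pairs $\{w,\bar w\}$ gives
an inner diagonal.
\end{proof}

\section{Gluing blocks with polynomials}\label{sec:gluing}

By Lemma~\ref{lem:realize} it suffices to find $2d$ functionals on a space of
dimension $d+1$ that realize more than $2^d$ sets in complementary pairs. From
now on $V$ is the space of real polynomials of degree at most $d$. Its merit
is that a polynomial of degree $d$ has $d$ zeros to spend, and it may
distribute them among several places in any way.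

\subsection*{A model: evaluation at clustered points}

Let $A\subset\mathbb R$ have $2s$ elements, let $T_1,\dots,T_m$ be distinct
reals, let $d=sm$, and for small $\varepsilon>0$ let the functional with label
$(i,a)$ be evaluation at $T_i+\varepsilon a$. A $d$-set of labels is a tuple
$w=(w_1,\dots,w_m)$ of subsets of $A$ whose sizes $k_i=|w_i|$ add up to $d$.
Evaluations at $d$ distinct points are independent on $V$, and their common
kernel is spanned by $f_w(t)=\prod_l\prod_{b\in w_l}(t-T_l-\varepsilon b)$. At
the point with label $(i,a)$,
\begin{equation}\label{eq:model}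
  f_w(T_i+\varepsilon a)=\varepsilon^{k_i}\,h_{w_i}(a)
  \prod_{l\ne i}\prod_{b\in w_l}\bigl(T_i-T_l+\varepsilon(a-b)\bigr),
  \qquad h_{w_i}(a)=\prod_{b\in w_i}(a-b).
\end{equation}
As $\varepsilon\to0$ the double product tends to
$\gamma_i=\prod_{l\ne i}(T_i-T_l)^{k_l}$, which is positive when all $k_l$ are
even. In that case $w$ is realized for small $\varepsilon$ as soon as
$h_{w_i}>0$ on $A\setminus w_i$ for each $i$. The clusters interact only
through the condition $\sum_ik_i=d$.

\begin{example}\label{ex:two}
Take $A=\{0,1\}$, $m=d=2$, $T_1=0$, $T_2=1$, so the points are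
$0,\varepsilon,1,1+\varepsilon$. For $w=(A,\emptyset)$ the polynomial
$t(t-\varepsilon)$ takes the values $1-\varepsilon$ and $1+\varepsilon$ at the
points $1$ and $1+\varepsilon$. For $\bar w=(\emptyset,A)$ the polynomial
$(t-1)(t-1-\varepsilon)$ takes the values $1+\varepsilon$ and $1-\varepsilon$
at the points $0$ and $\varepsilon$. So both sets are realized for
$0<\varepsilon<1$; they give a diagonal of a quadrilateral in which each
endpoint uses both labels of one cluster and none of the other. With $m=d$
clusters, $d$ even, each $w_i$ may be $\emptyset$ or $A$, and we obtain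
$\binom{d}{d/2}$ realized sets, closed under complement. Since
$2^d/(d+1)\le\binom d{d/2}<2^d$, this loses to the cube, but only by a
polynomial factor.
\end{example}

Larger clusters do not help. Let $A=\{a_1<\dots<a_{2s}\}$. For $a\notin w$ we
have $h_w(a)>0$ if and only if an even number of elements of $w$ exceed $a$.
If both $w$ and $A\setminus w$ have this property at all points outside them,
then $a_{2s}$ and $a_{2s-1}$ belong to the same one of the two sets, since
otherwise exactly one element of the set containing $a_{2s}$ exceeds
$a_{2s-1}$. Removing this pair preserves all parities, so by induction $w$ is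
a union of pairs $\{a_{2r-1},a_{2r}\}$. A cluster thus offers $2^s$ choices,
and $m$ clusters at most $2^{sm}=2^d$.

We need more room inside a cluster. Write $f^{[j]}(T)=f^{(j)}(T)/j!$. By
Taylor's formula,
$f(T+\varepsilon a)=\sum_j\varepsilon^ja^jf^{[j]}(T)$, so the model is
governed by the vectors $x_j=(a^j)_{a\in A}\in\mathbb R^A$. In these terms,
for $|w|=k$ the vector $h_w$ is $x_k$ plus a combination of
$x_0,\dots,x_{k-1}$, and it is the only such vector that vanishes on $w$. We
now replace the vectors $(a^j)_{a\in A}$ by an arbitrary basis of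
$\mathbb R^A$ and keep these two properties as a definition.

\subsection*{Blocks and good sets}

\begin{definition}\label{def:good}
A \emph{block} is a set $A$ with $2s$ elements together with an ordered basis
$x_0,\dots,x_{2s-1}$ of $\mathbb R^A$. Write $x_j(a)$ for the $a$-entry of
$x_j$ and $V_k=\operatorname{span}(x_0,\dots,x_{k-1})$. A set $w\subseteq A$
with $|w|=k$ is \emph{good} if
\begin{itemize}
\item[(G1)] $k=2s$, or there is $h_w\in x_k+V_k$ with $h_w=0$ on $w$ and
$h_w>0$ on $A\setminus w$;
\item[(G2)] no nonzero vector of $V_k$ vanishes on $w$; equivalently, the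
$k\times k$ matrix $(x_j(a))_{a\in w,\,j<k}$ is nonsingular.
\end{itemize}
\end{definition}

Geometrically, for $k<2s$ the nonnegative vectors of the $k$-dimensional
affine space $x_k+V_k$ form a polyhedron $Q_k$, and a good $k$-set is the zero
set of a vertex of $Q_k$ at which exactly $k$ coordinates vanish.

Let $\mathcal G$ be a family of good sets of \emph{even} size that is closed
under complement in $A$. Fix $m\ge1$, put $d=sm$, and choose distinct reals
$T_1,\dots,T_m$. For $\varepsilon>0$ and each of the $2d$ labels $(i,a)$,
$1\le i\le m$, $a\in A$, define on $V$ the functional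
\[
  \varphi_{i,a}(f)=\sum_{j=0}^{2s-1}\varepsilon^j\,x_j(a)\,f^{[j]}(T_i).
\]
A \emph{word} is a tuple $w=(w_1,\dots,w_m)\in\mathcal G^m$ with
$\sum_i|w_i|=d$, regarded as the $d$-set of labels $\{(i,a):a\in w_i\}$.

\begin{proposition}\label{prop:glue}
For all sufficiently small $\varepsilon>0$, every word is realized by
$(\varphi_{i,a})$. Consequently, if the number $N$ of words is positive, there
is a simple $d$-polytope with exactly $2d$ facets and at least $N/2$ inner
diagonals.
\end{proposition}

The difficulty is that $f_w$ is no longer given by a formula: it solves $d$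
linear equations that degenerate as $\varepsilon\to0$. The model shows how to
rescale them. There $f_w$ tends to $G(t)=\prod_i(t-T_i)^{k_i}$, and near $T_i$
it behaves like $\gamma_i\prod_{b\in w_i}(t-T_i-\varepsilon b)$, whose $j$th
Taylor coefficient at $T_i$ is a multiple of $\varepsilon^{k_i-j}$. So we look
for $f_w=G+H$ with $H^{[j]}(T_i)=\varepsilon^{k_i-j}c_{ij}$ for $j<k_i$, and we
divide the equations of block $i$ by $\varepsilon^{k_i}$, as
\eqref{eq:model} suggests. In the unknowns $c_{ij}$ the system has a
nonsingular limit.

\begin{proof}
There are finitely many words, so we may fix one, $w$. Put $k_i=|w_i|$ and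
$G(t)=\prod_i(t-T_i)^{k_i}$, of degree $d$. Then $G^{[j]}(T_i)=0$ for $j<k_i$,
and
\[
  \gamma_i:=G^{[k_i]}(T_i)=\prod_{l\ne i}(T_i-T_l)^{k_l}>0
\]
because all $k_l$ are even.

Let $J=\{(i,j):1\le i\le m,\ 0\le j<k_i\}$, so $|J|=d$, and let $V'$ be the
space of polynomials of degree at most $d-1$. The map $V'\to\mathbb R^J$,
$H\mapsto(H^{[j]}(T_i))_{(i,j)\in J}$, is an isomorphism (Hermite
interpolation): both spaces have dimension $d$, and an element of the kernel
is divisible by $G$, hence zero. Let $E_{lj}\in V'$, $(l,j)\in J$, be the
preimages of the standard basis vectors, and for $c\in\mathbb R^J$ put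
\[
  H_{\varepsilon,c}=\sum_{(l,j)\in J}\varepsilon^{k_l-j}c_{lj}E_{lj}.
\]
Then $H_{\varepsilon,c}^{[j]}(T_i)=\varepsilon^{k_i-j}c_{ij}$ for $(i,j)\in J$.
Moreover all exponents $k_l-j$ are at least $1$, so every Taylor coefficient
of $H_{\varepsilon,c}$, of any order and at any $T_i$, is $\varepsilon$ times
an expression that is polynomial in $\varepsilon$ and linear in $c$. For each
label consider
\[
  \Phi_{i,a}(\varepsilon,c)=\varepsilon^{-k_i}
  \varphi_{i,a}(G+H_{\varepsilon,c})
  =\sum_{j=0}^{2s-1}\varepsilon^{j-k_i}x_j(a)\,
  (G+H_{\varepsilon,c})^{[j]}(T_i).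
\]
A term with $j<k_i$ equals $x_j(a)c_{ij}$. The term with $j=k_i$, present only
if $k_i<2s$, equals
$x_{k_i}(a)\bigl(\gamma_i+H_{\varepsilon,c}^{[k_i]}(T_i)\bigr)$, and its second
summand is divisible by $\varepsilon$. A term with $j>k_i$ carries the factor
$\varepsilon^{j-k_i}$. With the convention $x_{2s}=0$ we obtain
\begin{equation}\label{eq:expand}
  \Phi_{i,a}(\varepsilon,c)=\sum_{j<k_i}x_j(a)c_{ij}+\gamma_i\,x_{k_i}(a)
  +\varepsilon R_{i,a}(\varepsilon,c),
\end{equation}
where $R_{i,a}$ is polynomial in $\varepsilon$ and affine in $c$. We use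
\eqref{eq:expand} to define $\Phi_{i,a}$ at $\varepsilon=0$. The unknowns of
the other blocks enter only through $R_{i,a}$.

The $d$ equations $\Phi_{i,a}(\varepsilon,c)=0$, for $a\in w_i$ and
$1\le i\le m$, have the form $B(\varepsilon)c+b(\varepsilon)=0$, where the
$d\times d$ matrix $B$ and the vector $b$ are polynomial in $\varepsilon$. The
matrix $B(0)$ is block diagonal with blocks $(x_j(a))_{a\in w_i,\,j<k_i}$,
which are nonsingular by (G2). So $B(\varepsilon)$ is invertible for
$\varepsilon$ near $0$, and the solution
$c(\varepsilon)=-B(\varepsilon)^{-1}b(\varepsilon)$ is continuous at $0$.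

Let $a\notin w_i$; then $k_i<2s$. The vectors
$\sum_{j<k_i}c_{ij}(0)x_j+\gamma_ix_{k_i}$ and $\gamma_ih_{w_i}$ both lie in
$\gamma_ix_{k_i}+V_{k_i}$ and vanish on $w_i$, so their difference is zero by
(G2). Hence $\Phi_{i,a}(0,c(0))=\gamma_ih_{w_i}(a)>0$ by (G1), and by
continuity $\Phi_{i,a}(\varepsilon,c(\varepsilon))>0$ for small
$\varepsilon>0$. Thus $f_w=G+H_{\varepsilon,c(\varepsilon)}$ has the required
zeros and signs.

For $\varepsilon>0$ the part of $\Phi_{i,a}$ that is linear in $c$ is
$\varepsilon^{-k_i}\varphi_{i,a}(H_{\varepsilon,c})$, so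
$B(\varepsilon)c=(\varepsilon^{-k_i}\varphi_{i,a}(H_{\varepsilon,c}))_{a\in
w_i}$. Since $B(\varepsilon)$ is invertible, the map
$H\mapsto(\varphi_{i,a}(H))_{a\in w_i}$ from $V'$ to $\mathbb R^d$ is
surjective, and the $d$ functionals are independent. So $w$ is realized.

Finally, the complement of a word $w$ in the set of labels is
$(A\setminus w_i)_i$. It lies in $\mathcal G^m$ and has $2d-d=d$ elements, so
it is a word. Lemma~\ref{lem:realize} applies.
\end{proof}

\begin{remark}
Evenness is used only for $\gamma_i>0$. In general the sign of $\gamma_i$ is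
$(-1)^{n_i}$ with $n_i=\sum_{l:\,T_l>T_i}k_l$, and the sign required of
$h_{w_i}$ would depend on the other blocks.
\end{remark}

\section{A block with eight labels and twenty-two good sets}\label{sec:block}

There are at most $|\mathcal G|^m$ words, and along even $m$ the
Cauchy--Schwarz argument of Section~\ref{sec:count} shows that only a
polynomial factor is lost. So the goal is a block with $|\mathcal G|>2^s$. We
reach it with $s=4$ and $|\mathcal G|=22>16$.

Let $A=\{1,2,3,4,1',2',3',4'\}$, write vectors of $\mathbb R^A$ as $(y;y')$
with $y,y'\in\mathbb R^4$, and put $s_i=y_i+y_i'$ and $|y|=y_1+\dots+y_4$. We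
first explain how the block is found; the proofs follow.

\emph{The middle level.} The good $4$-sets are zero sets of nonnegative
vectors of $V_5$, and we want many of them in complementary pairs. So let
$V_5$ be
\[
  W=\{(y;y'):s_1=s_2=s_3=s_4\},
\]
with coordinates $y$ and the common value $\sigma$ of the $s_i$. Its
nonnegative part is the cone over the $4$-cube, generated by the $16$ vectors
$(z;\mathbf 1-z)$, $z\in\{0,1\}^4$, whose zero sets are the transversals. Now
$V_4$ is the kernel of a functional $\lambda_4$ on $W$ with
$\lambda_4(x_4)>0$, and a generator yields a good set only if $\lambda_4$ is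
positive on it. Not all $16$ can survive: if $\emptyset$ is to be good, then
$x_0>0$, so $\lambda_4$ vanishes at an interior point of the cone and is
negative on some generator. The choice $\lambda_4=2|y|-\sigma$ loses only
$z=0$, and with it the complementary $z=\mathbf 1$. This leaves $14$.

\emph{Pairs.} On $V_4$ we have $y_i'=2|y|-y_i$, so the nonnegative part of
$V_4$ is the orthant $y\ge0$, the cone over a tetrahedron. The hyperplane
$y_1+y_3=y_2+y_4$ cuts the tetrahedron in a quadrilateral, with vertices on
the rays through $y=(0,0,1,1)$, $(1,0,0,1)$, $(1,1,0,0)$, $(0,1,1,0)$. We take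
this hyperplane as $V_3$. As before, one vertex must be given up:
$\lambda_2=2y_1-y_2+y_4$ takes the values $1,3,1,-1$, and the zero sets
$\{1,2\},\{2,3\},\{3,4\}$ survive.

\emph{Six-element sets.} The complements of these pairs must be good, so we
need nonnegative vectors of $V_7$ supported on $\{i,i+1\}$. Since
$V_7\supseteq W$, it is the kernel of a functional $\sum_iM_is_i$ with
$\sum_iM_i=0$, and it contains such vectors when consecutive $M_i$ have
opposite signs. A second functional of the same kind, positive on the three
vectors, defines $V_6$.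

Explicitly, put
\begin{align*}
  \lambda_2&=2y_1-y_2+y_4,\qquad \lambda_3=y_1-y_2+y_3-y_4,\qquad
  \lambda_4=2|y|-\sigma &&\text{on }W,\\
  \lambda_6&=s_2+2s_3-3s_4,\qquad \lambda_7=-3s_1+s_2-s_3+3s_4
  &&\text{on }\mathbb R^A,
\end{align*}
and define $x_0,\dots,x_7$ by the following table, which also lists the values
of the functionals that we need.
\[
\begin{array}{c|c|c|c|ccccc}
 & y & y' & (s_1,\dots,s_4) & \lambda_2&\lambda_3&\lambda_4&\lambda_6&\lambda_7\\
\hline
x_0&(1,3,3,1)&(15,13,13,15)&(16,16,16,16)&0&0&0&0&0\\
x_1&(1,2,1,0)&(7,6,7,8)&(8,8,8,8)&0&0&0&0&0\\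
x_2&(0,0,1,1)&(4,4,3,3)&(4,4,4,4)&1&0&0&0&0\\
x_3&(1,0,0,0)&(1,2,2,2)&(2,2,2,2)& &1&0&0&0\\
x_4&(1,0,0,0)&(0,1,1,1)&(1,1,1,1)& & &1&0&0\\
x_5&(1,0,3,2)&(0,0,0,0)&(1,0,3,2)& & & &0&0\\
x_6&(0,1,1,0)&(0,0,0,0)&(0,1,1,0)& & & &3&0\\
x_7&(0,0,0,1)&(0,0,0,0)&(0,0,0,1)& & & & &3
\end{array}
\]

\begin{lemma}\label{lem:flag}
The vectors $x_0,\dots,x_7$ form a basis of $\mathbb R^A$, and
\begin{gather*}
  V_5=W,\quad V_4=V_5\cap\ker\lambda_4,\quad V_3=V_4\cap\ker\lambda_3,\quad
  V_2=V_3\cap\ker\lambda_2,\\
  V_7=\ker\lambda_7,\quad V_6=V_7\cap\ker\lambda_6 .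
\end{gather*}
\end{lemma}

\begin{proof}
Let $U_5=W$, $U_4=U_5\cap\ker\lambda_4$, $U_3=U_4\cap\ker\lambda_3$,
$U_2=U_3\cap\ker\lambda_2$, $U_8=\mathbb R^A$, $U_7=\ker\lambda_7$ and
$U_6=U_7\cap\ker\lambda_6$. The coefficients of $\lambda_6$ and of $\lambda_7$
sum to zero, so $U_5\subseteq U_6$ and the $U_k$ form a chain. Also
$\dim U_k=k$: the functionals $\lambda_2,\lambda_3,\lambda_4$ are independent
on $W$, because only $\lambda_4$ involves $\sigma$ and $\lambda_2,\lambda_3$
are not proportional; and $\lambda_6,\lambda_7$ are not proportional. By the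
table, $x_0,x_1$ are independent vectors of $U_2$, so $V_2=U_2$, and
$x_k\in U_{k+1}\setminus U_k$ for $2\le k\le7$; for $k=5$ this holds because
$(1,0,3,2)$ is not constant. Induction on $k$ gives $V_k=U_k$.
\end{proof}

\begin{lemma}\label{lem:good}
The following $22$ sets are good, and they form a family $\mathcal G$ of sets
of even size that is closed under complement in $A$:
\begin{itemize}
\item $\emptyset$ and $A$;
\item the $14$ transversals of $\{1,1'\},\dots,\{4,4'\}$ other than
$\{1,2,3,4\}$ and $\{1',2',3',4'\}$;
\item $\{1,2\},\{2,3\},\{3,4\}$ and their complements.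
\end{itemize}
\end{lemma}

\begin{proof}
The complement of a transversal is a transversal and the two excluded ones are
complementary, so $\mathcal G$ is closed under complement. The set $\emptyset$
is good because $x_0>0$ and $V_0=0$. The set $A$ is good because only the zero
vector vanishes on $A$.

For $k\in\{2,4,6\}$, Lemma~\ref{lem:flag} and the table show that $\lambda_k$
is a functional on $V_{k+1}$ with kernel $V_k$ and $\lambda_k(x_k)>0$. This
gives a criterion: \emph{a $k$-set $w$ is good if the vectors of $V_{k+1}$
vanishing on $w$ form a line $\mathbb Rg$ with $g>0$ on $A\setminus w$ and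
$\lambda_k(g)>0$.} Indeed, $h_w=\frac{\lambda_k(x_k)}{\lambda_k(g)}\,g$
satisfies $\lambda_k(h_w-x_k)=0$, so $h_w\in x_k+V_k$, which is (G1); and a
vector of $V_k$ vanishing on $w$ is a multiple of $g$ killed by $\lambda_k$,
hence zero, which is (G2).

\emph{$k=2$.} A vector of $V_3$ is determined by $y$, subject to
$y_1+y_3=y_2+y_4$, through $y_i'=2|y|-y_i$. Setting two coordinates to zero
leaves one relation between the other two:
\[
\begin{array}{c|c|c|c}
 w&\text{relation}&g&\lambda_2(g)\\ \hline
 \{1,2\}&y_3=y_4&(0,0,1,1;\,4,4,3,3)&1\\
 \{2,3\}&y_1=y_4&(1,0,0,1;\,3,4,4,3)&3\\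
 \{3,4\}&y_1=y_2&(1,1,0,0;\,3,3,4,4)&1
\end{array}
\]

\emph{$k=4$.} Let $w$ be a transversal and define $z\in\{0,1\}^4$ by $z_i=0$
if $i\in w$ and $z_i=1$ if $i'\in w$. A vector of $V_5=W$ vanishes on $w$ if
and only if $y_i=\sigma z_i$ for all $i$, that is, if it equals $\sigma g$ with
$g=(z;\mathbf 1-z)$. The entries of $g$ outside $w$ are $1$, and
$\lambda_4(g)=2|z|-1>0$ because $w\ne\{1,2,3,4\}$ means $z\ne0$.

\emph{$k=6$.} A vector vanishing on the complement of $\{i,i+1\}$ has $y'=0$
and $s_j=y_j$, with only $y_i,y_{i+1}$ possibly nonzero. It lies in $V_7$ if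
and only if $\lambda_7=0$:
\[
\begin{array}{c|c|c|c}
 A\setminus w&\lambda_7=0&g&\lambda_6(g)\\ \hline
 \{1,2\}&-3y_1+y_2=0&(1,3,0,0;\,0,0,0,0)&3\\
 \{2,3\}&y_2-y_3=0&(0,1,1,0;\,0,0,0,0)&1+2=3\\
 \{3,4\}&-y_3+3y_4=0&(0,0,3,1;\,0,0,0,0)&6-3=3
\end{array}
\]
In all cases the criterion is met.
\end{proof}

\section{Counting}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:glue} to the block and the family $\mathcal G$ of
Lemma~\ref{lem:good}, with $s=4$ and $d=4m$. The family has $1,3,14,3,1$
members of sizes $0,2,4,6,8$, so $p(y)=\sum_{w\in\mathcal G}y^{|w|/2}$, and the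
number of words is $[y^{2m}]p(y)^m=N_m\ge14^m>0$. This proves the first
statement. For $m=4$ we square
\[
  p(y)^2=1+6y+37y^2+90y^3+216y^4+90y^5+37y^6+6y^7+y^8 .
\]
The coefficients are symmetric, so the coefficient of $y^8$ in $p^4$ is the
sum of their squares:
\[
  N_4=2(1^2+6^2+37^2+90^2)+216^2=19012+46656=65668.\qedhere
\]
\end{proof}

Four blocks are needed here: $N_1=14<2^4$, $N_2=216<2^8$, and
$N_3=2(37\cdot1+90\cdot3)+216\cdot14=3638<2^{12}$, while
$N_4=65668>65536=2^{16}$.

For Theorem~\ref{thm:growth} we recall two facts. \emph{Fekete's lemma}: if a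
real sequence satisfies $a_{d+e}\ge a_d+a_e$ for all $d,e\ge1$, then
$\lim a_d/d$ exists in $\mathbb R\cup\{+\infty\}$ and equals $\sup_da_d/d$.
\emph{McMullen's Upper Bound Theorem} \cite{mcmullen}: a $d$-polytope with $n$
facets has at most
\begin{equation}\label{eq:ubt}
  \binom{n-\lfloor(d+1)/2\rfloor}{n-d}+\binom{n-\lfloor(d+2)/2\rfloor}{n-d}
\end{equation}
vertices.

\begin{proof}[Proof of Theorem~\ref{thm:growth}]
(a) A segment is a simple $1$-polytope with two facets and one inner diagonal,
so $\mu_1=2$. Lemma~\ref{lem:product} and Theorem~\ref{thm:main} give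
$\mu_d\ge\mu_{16}\,\mu_1^{\,d-16}\ge65668\cdot2^{d-16}>2^d$ for $d\ge16$.

(b) By Lemma~\ref{lem:product} the sequence $a_d=\log\mu_d$ satisfies the
hypothesis of Fekete's lemma, so $\lim\mu_d^{1/d}$ exists, possibly infinite;
the upper bound below shows that it is finite. It may be estimated along any
subsequence.

\emph{Lower bound.} Write $p(y)^n=\sum_{k=0}^{4n}\beta_ky^k$. Since
$y^4p(1/y)=p(y)$, we have $\beta_{4n-k}=\beta_k$, and therefore
$N_{2n}=\sum_k\beta_k\beta_{4n-k}=\sum_k\beta_k^2$. By the Cauchy--Schwarz
inequality and $\sum_k\beta_k=p(1)^n=22^n$,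
\[
  N_{2n}\ge\frac{\bigl(\sum_k\beta_k\bigr)^2}{4n+1}=\frac{22^{2n}}{4n+1}.
\]
Theorem~\ref{thm:main} with $m=2n$ gives $\mu_{8n}\ge N_{2n}$, so the limit is
at least $\lim_n\bigl(22^{2n}/(4n+1)\bigr)^{1/(8n)}=22^{1/4}$.

\emph{Upper bound.} By Lemma~\ref{lem:basic}, $\mu_d$ is at most
\eqref{eq:ubt} with $n=2d$. Put
$r=2d-\lfloor(d+1)/2\rfloor=\lfloor3d/2\rfloor$. The first binomial
coefficient in \eqref{eq:ubt} is $\binom rd$ and the second is not larger, so
$\mu_d\le2\binom rd$. One term of the expansion of
$1=\left(\frac23+\frac13\right)^r$ gives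
$\binom rd\left(\frac23\right)^d\left(\frac13\right)^{r-d}\le1$, and
$r-d\le d/2$. Hence
\[
  \mu_d\le2\left(\tfrac32\right)^d3^{d/2}
  =2\left(\tfrac{3\sqrt3}{2}\right)^d,
\]
and the limit is at most $3\sqrt3/2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{cccg}
\emph{Inner Diagonals Of Convex Polytopes},
\texttt{http://www.cccg.ca/proceedings/1999/c51.pdf}.

\bibitem{mcmullen}
P. McMullen, \emph{The maximum numbers of faces of a convex polytope},
Mathematika 17 (1970).

\end{thebibliography}
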